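
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Signed weights can beat every lattice rule\\ of the same trigonometric degree}


\begin{abstract}
A cubature rule on $[0,1]^s$ has enhanced degree $\delta$ if it integrates
$\exp(2\pi i\,h\cdot x)$ exactly for all $h\in\mathbb Z^s$ with $\sum_k|h_k|\le\delta-1$.
In each of the cases in which optimal rules, those with the fewest abscissas, are reported to be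
known, some optimal rule is a lattice rule.
We show that this is not a general fact: there are pairs $(s,\delta)$, for instance
$(2^{17},4097)$ and $(2^{17},4098)$, for which every lattice rule, and in fact every rule with
positive weights, needs more than $400$ times the minimal number of abscissas.
The proof combines a construction of rules with signed weights, whose number of abscissas
is close to a rank lower bound, with a lower bound for positive weights that is
substantially larger when $A\sqrt s\le\delta\le s/A$ for a suitable constant $A$.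
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $s\ge1$ and $\delta\ge1$ are integers, $e(t)=e^{2\pi i t}$, and
$|h|=\sum_{k=1}^s|h_k|$ for $h\in\mathbb Z^s$.

A \emph{cubature rule} for $[0,1]^s$ is a functional $Qf=\sum_{j=1}^N w_jf(x_j)$ with $N\ge1$,
pairwise distinct abscissas $x_j\in[0,1)^s$ and nonzero real weights $w_j$; its
\emph{abscissa count} is $N(Q)=N$. It has \emph{trigonometric degree} $d$ if it integrates
$e(h\cdot x)$ correctly over $[0,1]^s$ whenever $|h|\le d$, that is, if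
\[
\sum_{j=1}^N w_j\,e(h\cdot x_j)=\mathbf 1[h=0]\qquad\text{for all }h\in\mathbb Z^s,\ |h|\le d .
\]
The number $\delta=d+1$ is the \emph{enhanced degree}; a rule of enhanced degree $\delta$ is one
of trigonometric degree $\delta-1$. Let $N_{\min}(s,\delta)$ be the least abscissa count of a rule
of enhanced degree $\delta$ in dimension $s$. A rule attaining it is called \emph{optimal}.

An \emph{integration lattice} is a discrete subset $\Lambda\supset\mathbb Z^s$ of $\mathbb R^s$
closed under addition and subtraction. The associated \emph{lattice rule} has as abscissas the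
points of $\Lambda\cap[0,1)^s$, all with equal weight. Equivalently, it is a rule of the form
\[
Qf=\frac1{d_1\cdots d_t}\sum_{j_1=1}^{d_1}\cdots\sum_{j_t=1}^{d_t}
f\Big(\Big\{\frac{j_1z_1}{d_1}+\cdots+\frac{j_tz_t}{d_t}\Big\}\Big),\qquad z_i\in\mathbb Z^s,
\]
where the $d_i$ are positive integers and $\{\cdot\}$ is the componentwise fractional part.
(The sum runs over a finite group mapped homomorphically to $\mathbb R^s/\mathbb Z^s$, so each
abscissa occurs equally often.)

According to \cite{P784}, optimal rules are known for $s=1,2$ and all $\delta$,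
for $\delta\le4$ and all $s$, and for $(s,\delta)=(3,6)$, and in no other case is any rule known to be
optimal. In each of these cases some optimal rule is a lattice rule; for $s=1$ and for $\delta\le4$ we
recall the short verification in Section~\ref{sec:rank}. The report \cite{P784} states that
``it is not known whether there is any case in which one of the optimal rules is not a lattice
rule.'' Read literally, this has a trivial answer: translating all abscissas by a fixed vector
$a$ modulo $1$ multiplies $\sum_jw_je(h\cdot x_j)$ by $e(h\cdot a)$ and so preserves the degree.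
If the original rule is an optimal lattice rule and $a\notin\Lambda$, the new rule is optimal,
but $0$ is not among its abscissas, so it is not a lattice rule. The intended question is this.

\begin{quote}
\emph{Is there a pair $(s,\delta)$ for which no optimal rule is a lattice rule, that is, for which
every lattice rule of enhanced degree $\delta$ in dimension $s$ has more than $N_{\min}(s,\delta)$
abscissas?}
\end{quote}

The answer is yes, and our proof rests on the sign of the weights: lattice rules have positive
weights, while rules with few abscissas may need negative ones. Let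
$N_{\rm lat}(s,\delta)$ be the least abscissa count of a lattice rule of enhanced degree $\delta$,
and $N_+(s,\delta)$ the least abscissa count of a rule of enhanced degree $\delta$ all of whose
weights are positive. (Such rules exist: the lattice $\Lambda=\delta^{-1}\mathbb Z^s$ gives one.) Then
\[
N_{\rm lat}(s,\delta)\ \ge\ N_+(s,\delta)\ \ge\ N_{\min}(s,\delta).
\]
All three are nondecreasing in $\delta$, because a rule of enhanced degree $\delta+1$
also has enhanced degree $\delta$. If $N_+(s,\delta)>N_{\min}(s,\delta)$, then no optimal rule is a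
lattice rule and every optimal rule has a negative weight.

\begin{theorem}\label{thm:explicit}
For $s=2^{17}$ and $\delta\in\{4097,4098\}$,
\[
N_{\rm lat}(s,\delta)\ \ge\ N_+(s,\delta)\ >\ e^6\,N_{\min}(s,\delta)\ >\ 400\,N_{\min}(s,\delta).
\]
Hence no optimal rule is a lattice rule, and every optimal rule has a negative weight.
\end{theorem}

\begin{theorem}\label{thm:range}
Let $A=3e^{10}$. For all $s,\delta$ with $A\sqrt s\le\delta\le s/A$,
\[
N_{\rm lat}(s,\delta)\ \ge\ N_+(s,\delta)\ \ge\
\exp\!\Big(\frac1{90}\,\frac{\delta^2}{s}\,\ln\frac s\delta\Big)\,N_{\min}(s,\delta).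
\]
So in this whole range no optimal rule is a lattice rule, and every optimal rule has a
negative weight. For $\delta=\lfloor s/A\rfloor$ and $s$ large, the ratio
$N_+(s,\delta)/N_{\min}(s,\delta)$ grows exponentially in $s$: it is at least $e^{cs}$ with a
constant $c>0$.
\end{theorem}

The construction behind these theorems, together with a rank bound, also gives the leading term of
$N_{\min}$ for fixed degree and growing dimension.

\begin{theorem}\label{thm:fixed}
For fixed $m\ge1$ and $s\to\infty$,
\[
N_{\min}(s,2m+1)=\frac{(2s)^m}{m!}+O_m(s^{m-1}),\qquad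
N_{\min}(s,2m+2)=2\,\frac{(2s)^m}{m!}+O_m(s^{m-1}).
\]
\end{theorem}

\paragraph{The plan.} For $\delta=2m+1$, a rank argument shows that any rule needs at least
$2^m\binom sm$ abscissas (Section~\ref{sec:rank}). In Section~\ref{sec:signed} we construct rules
with signed weights that come close to this bound; Theorem~\ref{thm:fixed} follows in
Section~\ref{sec:fixed}. For positive weights we show in
Section~\ref{sec:positive} that, up to a factor polynomial in $\delta$, at least $2^r\binom sr$
abscissas are needed, where $r$ may be taken about $m+\frac{m^2}{2s}$.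
When $m$ is much larger than $\sqrt s$ and much smaller than $s$, the passage from $m$ to $r$
outweighs all the losses; Section~\ref{sec:compare} makes the comparison.

\section{A lower bound for all rules, and small cases}\label{sec:rank}

\begin{proposition}\label{prop:rank}
Let $m\ge0$.
\begin{enumerate}
\item[(a)] Every rule of enhanced degree $2m+1$ has at least $\#\{h\in\mathbb Z^s:|h|\le m\}$ abscissas.
\item[(b)] Every rule of enhanced degree $2m+2$ has at least
$2\,\#\{h\in\mathbb Z^s:|h|\le m,\ |h|\equiv m\bmod 2\}$ abscissas.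
\end{enumerate}
In particular $N_{\min}(s,2m+1)\ge2^m\binom sm$ and $N_{\min}(s,2m+2)\ge2\cdot2^m\binom sm$.
\end{proposition}

\begin{proof}
Let $F\subset\mathbb Z^s$ be a finite set such that the rule integrates $e((h-h')\cdot x)$
correctly for all $h,h'\in F$. With $E=(e(h\cdot x_j))_{h\in F,\,j\le N}$ and
$D=\operatorname{diag}(w_1,\dots,w_N)$, the entry of $EDE^*$ at $(h,h')$ is
$\sum_jw_je((h-h')\cdot x_j)=\mathbf 1[h=h']$. So $EDE^*=I$, and $N\ge\operatorname{rank}(EDE^*)=|F|$.

For (a) take $F=\{h:|h|\le m\}$; differences have norm at most $2m$. For (b) let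
$F_0=\{h:|h|\le m,\ |h|\equiv m\bmod2\}$ and $F=F_0\cup(F_0+e_1)$, where $e_1$ is the first unit
vector. Since $\sum_kh_k\equiv|h|\bmod 2$, the coordinate sums on $F_0$ have the parity of $m$
and those on $F_0+e_1$ the opposite parity. So the union is disjoint and $|F|=2|F_0|$. Differences
have norm at most $2m+1$.

The last assertion counts only the $h\in\{-1,0,1\}^s$ with exactly $m$ nonzero entries.
\end{proof}

In several small cases a lattice rule meets this bound. If $z\in\mathbb Z^s$ has first coordinate $1$,
the points $\{jz/N\}$, $1\le j\le N$, are distinct, and the lattice rule that gives each of them the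
weight $1/N$ integrates $e(h\cdot x)$ correctly for a given $h\ne0$ if and only if
$h\cdot z\not\equiv0\bmod N$. Thus:
\begin{itemize}
\item $s=1$: $z=1$, $N=\delta$ works, and the bound is $2m+1$ or $2(m+1)$, that is, $\delta$.
\item $\delta=1$: one abscissa. $\delta=2$: $z=(1,\dots,1)$, $N=2$; the bound with $m=0$ is $2$.
\item $\delta=3$: $z=(1,2,\dots,s)$, $N=2s+1$. For $0<|h|\le2$ the integer $h\cdot z$ is nonzero
and at most $2s$ in absolute value. The bound is $2s+1$.
\item $\delta=4$: $z=(1,3,\dots,2s-1)$, $N=4s$. If $|h|$ is odd, so is $h\cdot z$; if $|h|=2$,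
then $h\cdot z$ is nonzero and at most $4s-2$ in absolute value. The bound is $4s$.
\end{itemize}
In these cases no rule of any kind can beat the lattice rule. But the rank argument never uses
the sign of $w_j$, whereas lattice rules have positive weights. To show that lattice rules can fail to
be optimal, we therefore look for a lower bound that does see the sign, and for signed rules close to
the rank bound. We begin with the latter.

\section{Rules with signed weights}\label{sec:signed}

Let $\mathbb T=\mathbb R/\mathbb Z$. A rule of enhanced degree $\delta$ is the same thing as a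
finitely supported signed measure $\nu$ on $\mathbb T^s$ with
$\int e(h\cdot x)\,d\nu=\mathbf 1[h=0]$ for $|h|\le\delta-1$; its abscissa count is the size of
the support, which is nonempty because of $h=0$. We call $\int e(h\cdot x)\,d\nu$ the
\emph{coefficient} of $\nu$ at $h$. We write $\varepsilon_x$ for the unit point
mass at $x$ and $[u^j]g$ for the coefficient of $u^j$ in a polynomial $g$.

\subsection{The idea: extrapolate from one point to a grid}\label{subsec:idea}

The uniform measure on a fine grid $(q^{-1}\mathbb Z/\mathbb Z)^s$ has the right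
coefficients but far too many points; the point mass at $0$ has one point but the wrong
coefficients. Suppose we can join the two in one dimension by a family $\mu_r$ of
signed measures, polynomial in $r$, with $\mu_1=\varepsilon_0$, whose coefficients
$P_a(r)=\int e(ax)\,d\mu_r$ satisfy
\begin{equation}\label{eq:wish}
P_0=1,\qquad \deg P_a\le|a|,\qquad P_a(0)=0\ \ (a\ne0)
\end{equation}
for all $a$ with $|a|\le d$. Then the product measure $\mu_r\otimes\cdots\otimes\mu_r$ has
coefficients $G_h(r)=\prod_kP_{h_k}(r)$, and for $|h|\le d$ these are polynomials of degree at most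
$|h|\le d$ with $G_h(0)=\mathbf 1[h=0]$. The measure we want is the product at $r=0$. But the value
at $0$ of a polynomial of degree at most $d$ is a fixed linear combination of its Taylor
coefficients of order at most $d$ at $r=1$. If $\mu_{1+u}=\sum_ju^j\tau_j$, the Taylor coefficient
of order $j$ of the product is
\[
A_j=\sum_{j_1+\dots+j_s=j}\tau_{j_1}\otimes\cdots\otimes\tau_{j_s},
\]
and because $\tau_0=\varepsilon_0$, its support consists of points with at most $j$ nonzero
coordinates. So we can replace the grid by a sparse set.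

Two refinements are needed to come near $2^m\binom sm$. First, order $d\approx2m$ at $r=1$ is too
much. Suppose that $P_a$ has the parity of $a$. Then passing from $r$ to $-r$ has the same effect on the
coefficients as translating $\mu_r$ by $\frac12$, so the Taylor coefficients at $r=-1$ are
represented by translates of the $A_j$. By Hermite interpolation, order $m$ at each of the two points
$\pm1$ suffices. Second, for $s$ large compared with $m$ the leading count
is governed by the size of $\operatorname{supp}\tau_1$, since most points of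
$\operatorname{supp}A_m$ have $m$ coordinates coming from $\tau_1$. The obvious choice $P_a(r)=r^{|a|}$
is bad in this respect: it requires $\int e(ax)\,d\tau_1=|a|$ for $|a|\le d$, and then $\tau_1$ has
at least $d$ points. Indeed, if it has $K$ points $x_l$ with masses $c_l$, then
$a-\sum_{l=1}^Kc_l\,e(ax_l)$ vanishes for
$a=0,\dots,d$. As a sequence in $a$ it satisfies a linear recurrence of order $K+2$ with nonzero constant
coefficient and is not identically zero, so it has fewer than $K+2$ consecutive zeros, that is,
$K\ge d$. However, \eqref{eq:wish} asks only for $\deg P_a\le|a|$. We are free to use only a few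
different polynomials $P_a$, and we shall let $P_a$ depend only on the power of $2$ dividing $a$. Then
$\tau_1$ will have just two points besides $0$.

\subsection{The case $m=1$ by hand}\label{subsec:mone}

Take $d=3$, that is, $\delta=4$, and put
\[
\mu_r=\tfrac{(1+r)^2}4\,\varepsilon_0+\tfrac{1-r^2}4\,(\varepsilon_{1/4}+\varepsilon_{-1/4})
+\tfrac{(1-r)^2}4\,\varepsilon_{1/2}.
\]
The total mass is $1$, so $P_0=1$. For odd $a$ the points $\pm\frac14$ together contribute $0$ and
$P_a(r)=\frac{(1+r)^2-(1-r)^2}4=r$. For
$a=\pm2$ we get $P_a(r)=\frac{(1+r)^2+(1-r)^2-2(1-r^2)}4=r^2$. So \eqref{eq:wish} holds for $|a|\le3$.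
At $r=1$ we have $\tau_0=\varepsilon_0$ and
$\tau_1=\varepsilon_0-\frac12(\varepsilon_{1/4}+\varepsilon_{-1/4})$. The point $\frac12$ is absent from
$\tau_1$, because its weight has a double zero at $r=1$.

For $g$ of degree at most $3$ we have
$g(0)=\frac12\big(g(1)+g(-1)\big)-\frac14\big(g'(1)-g'(-1)\big)$, as one sees
on $1,r,r^2,r^3$. Passing from $r$ to $-r$ amounts to translating by $\eta=(\frac12,\dots,\frac12)$,
so we are led to the measure
\[
\Big(\frac12-\frac s4\Big)(\varepsilon_0+\varepsilon_\eta)
+\frac18\sum_{k=1}^s\sum_{\pm}\big(\varepsilon_{\pm e_k/4}+\varepsilon_{\eta\pm e_k/4}\big),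
\]
where $e_k$ is the $k$th unit vector. Let us check it directly. Its coefficient at $h$ is
\[
\big(1+(-1)^{|h|}\big)\Big(\frac12-\frac s4+\frac14\sum_{k=1}^s\cos\frac{\pi h_k}2\Big).
\]
This is $0$ for odd $|h|$ and $1$ for $h=0$. For $|h|=2$ the cosine sum equals $s-2$, both when
$h=\pm e_k\pm e_l$ with $k\neq l$ (two zeros) and when $h=\pm2e_k$ (one term $-1$), so the coefficient
is $0$. We have found a rule of enhanced degree $4$ with at most $4s+2$ abscissas, against the bound
$4s$ of Proposition~\ref{prop:rank}. For $s\ge3$ it has exactly $4s+2$ abscissas, and its weight at $0$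
is negative; here the lattice rule of Section~\ref{sec:rank} is still slightly better. The method pays
off for large $m$ and still larger $s$.

\subsection{The dyadic family}\label{subsec:dyadic}

For larger $m$ we need more frequencies, hence finer grids. Finer grids have more points, so they
should enter the Taylor expansion at $r=1$ as late as possible. Fix $n\ge2$, and let $\lambda_q$
be the uniform probability measure on $q^{-1}\mathbb Z/\mathbb Z$, so that
$\int e(ax)\,d\lambda_q=\mathbf 1[q\mid a]$. Define
\[
\mu_r=\sum_{i=0}^{n-1}p_i(r)\,(\lambda_{2^i}-\lambda_{2^{i+1}})+\lambda_{2^n},\qquad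
p_0(r)=r,\quad p_i(r)=1-(1-r^2)^i\ \ (i\ge1).
\]
The coefficient of the measure $\lambda_{2^i}-\lambda_{2^{i+1}}$ at $a$ is $1$ if $a$ is divisible by
$2^i$ but not by $2^{i+1}$, and $0$ otherwise. So $P_a=p_i$ for all $a$ of $2$-adic
valuation $i\le n-1$, and \eqref{eq:wish} allows $p_i$ to have degree up to $2^i$. The chosen $p_i$,
$i\ge1$, is even and vanishes at $0$, and $1-p_i$ vanishes to order $i$ at $\pm1$; this last property
is what delays the finer grids. For $n=2$ we recover the family of Section~\ref{subsec:mone}.

To record at which order a point appears, define a \emph{cost} on $2^{-n}\mathbb Z/\mathbb Z$ by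
\[
c(0)=0,\quad c(\pm\tfrac14)=1,\quad c(\tfrac12)=2,\quad
c(x)=k\ \text{ if $x$ has exact denominator $2^{k+1}$, } k\ge2 .
\]

\begin{lemma}\label{lem:dyadic}
Let $P_a(r)=\int e(ax)\,d\mu_r$ and $\mu_{1+u}=\sum_ju^j\tau_j$.
\begin{enumerate}
\item[(a)] $P_0=1$. For $0<|a|<2^n$, $P_a$ is a polynomial of degree at most $|a|$ with $P_a(0)=0$.
\item[(b)] $P_a(-r)=(-1)^aP_a(r)$ for $|a|<2^n$.
\item[(c)] $\tau_0=\varepsilon_0$, and $\operatorname{supp}\tau_j\subset\{x:c(x)\le j\}$ for all $j\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}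
(a), (b): For $a=0$ only the term $\lambda_{2^n}$ contributes, so $P_0=1$. If $0<|a|<2^n$, the
$2$-adic valuation $i$ of $a$ is at most $n-1$, the term $\lambda_{2^n}$ contributes $0$, and $P_a=p_i$.
Now $\deg p_0=1$, and $\deg p_i=2i\le2^i\le|a|$ for $i\ge1$; also $p_i(0)=0$. Finally, $p_0$ is odd
and $p_i$ is even for $i\ge1$, and $a$ is odd exactly when $i=0$.

(c): We have $p_0(1+u)=1+u$ and, for $i\ge1$,
\[
p_i(1+u)=1-(-1)^iu^i(2+u)^i,
\]
which involves only the constant term $1$ and powers $u^j$ with $i\le j\le2i$.

For $j=0$ every $p_i$ contributes $1$ and the sum telescopes: $\tau_0=\lambda_1=\varepsilon_0$.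

For $j=1$ only $p_0(1+u)=1+u$ and $p_1(1+u)=1+2u+u^2$ contribute, so
\[
\tau_1=(\lambda_1-\lambda_2)+2(\lambda_2-\lambda_4)=\lambda_1+\lambda_2-2\lambda_4
=\varepsilon_0-\tfrac12(\varepsilon_{1/4}+\varepsilon_{-1/4}),
\]
since the masses $\frac12$ (from $\lambda_2$) and $-\frac12$ (from $-2\lambda_4$) at the point
$\frac12$ cancel. So $\operatorname{supp}\tau_1$ consists of points of cost at most $1$.

For $j\ge2$, $p_0$ contributes nothing, and $p_i$ with $i\ge1$ contributes only if $i\le j$. So $\tau_j$
is a combination of the $\lambda_{2^i}-\lambda_{2^{i+1}}$ with $1\le i\le\min(j,n-1)$ and is supported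
on points of denominator dividing $2^{\min(j+1,n)}$. Those of denominator at most $4$ have
cost at most $2\le j$; those of exact denominator $2^{k+1}$ with $2\le k\le j$ have cost $k\le j$.
\end{proof}

\begin{remark}\label{rem:half}
The cancellation at $\frac12$ is essential. If $\frac12$ had cost $1$, a coordinate of cost $1$ could take
three values instead of two, and the leading term $2^m\binom sm$ of the counts below would become
$3^m\binom sm$.
\end{remark}

\subsection{The rules and their size}

For $M\ge0$ let
\[
Y_M=\Big\{x\in(2^{-n}\mathbb Z/\mathbb Z)^s:\ \sum_{k=1}^sc(x_k)\le M\Big\}.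
\]

\begin{proposition}\label{prop:signed}
Let $m\ge1$ and let $n$ satisfy $2^n>2m+1$ (so $n\ge2$). Then
\[
N_{\min}(s,2m+1)\le|Y_m|+|Y_{m-1}|\qquad\text{and}\qquad
N_{\min}(s,2m+1)\le N_{\min}(s,2m+2)\le2|Y_m| .
\]
Moreover, for $0<\rho<\frac12$,
\[
|Y_m|\le\rho^{-m}\,W(\rho)^s,\qquad W(\rho)=1+2\rho+\rho^2+\frac{4\rho^2}{1-2\rho}.
\]
\end{proposition}

\begin{proof}
\emph{The measures.} Let $A_j=\sum_{j_1+\dots+j_s=j}\tau_{j_1}\otimes\cdots\otimes\tau_{j_s}$. By
Lemma~\ref{lem:dyadic}(c) it is supported in $Y_j$. For $|h|\le2m+1$ put $G_h(r)=\prod_kP_{h_k}(r)$;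
since $|h_k|\le2m+1<2^n$, Lemma~\ref{lem:dyadic}(a) gives $\deg G_h\le|h|$ and $G_h(0)=\mathbf 1[h=0]$.
As $\sum_ju^jA_j$ is the product measure $\mu_{1+u}\otimes\cdots\otimes\mu_{1+u}$,
\[
\int e(h\cdot x)\,dA_j=[u^j]\,G_h(1+u).
\]
Let $A_j'$ be the translate of $A_j$ by $\eta=(\frac12,\dots,\frac12)$. Translation multiplies the
coefficient at $h$ by $(-1)^{\sum_kh_k}$, and $(-1)^{\sum_k h_k}G_h(r)=G_h(-r)$ by
Lemma~\ref{lem:dyadic}(b). Hence
\[
\int e(h\cdot x)\,dA_j'=[u^j]\,G_h(-1-u).
\]

\emph{Enhanced degree $2m+2$.} A polynomial $g$ of degree at most $2m+1$ for which all of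
$[u^j]g(1+u)$ and $[u^j]g(-1-u)$, $0\le j\le m$, vanish is divisible by $(r-1)^{m+1}(r+1)^{m+1}$ and is
therefore $0$. So these $2m+2$ linear functionals form a basis of the dual of the
$(2m+2)$-dimensional space of real polynomials of degree at most $2m+1$, and there are real constants
$\alpha_j,\beta_j$ with
\[
g(0)=\sum_{j\le m}\alpha_j\,[u^j]g(1+u)+\sum_{j\le m}\beta_j\,[u^j]g(-1-u)
\]
for all such $g$. Apply this to $g=G_h$, $|h|\le2m+1$: the signed measure
$\sum_{j\le m}(\alpha_jA_j+\beta_jA_j')$ has coefficient $G_h(0)=\mathbf 1[h=0]$ at $h$. It is supported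
on $Y_m\cup(Y_m+\eta)$. Discarding points of weight zero, we obtain a rule of enhanced degree $2m+2$ with
at most $2|Y_m|$ abscissas.

\emph{Enhanced degree $2m+1$.} Now only $|h|\le2m$ and $\deg g\le2m$ matter. The $2m+1$ functionals
with $j\le m$ at $r=1$ and $j\le m-1$ at $r=-1$ suffice, since a polynomial annihilated by all of them
is divisible by $(r-1)^{m+1}(r+1)^m$. The resulting rule is supported on $Y_m\cup(Y_{m-1}+\eta)$.

\emph{The count.} Every $x\in Y_m$ satisfies $\rho^{\sum_kc(x_k)-m}\ge1$, so
\[
|Y_m|\le\sum_{x\in(2^{-n}\mathbb Z/\mathbb Z)^s}\rho^{\sum_kc(x_k)-m}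
=\rho^{-m}\Big(\sum_{x\in2^{-n}\mathbb Z/\mathbb Z}\rho^{c(x)}\Big)^s .
\]
There are $2^k$ points of exact denominator $2^{k+1}$, so the inner sum is at most
$1+2\rho+\rho^2+\sum_{k\ge2}2^k\rho^k=W(\rho)$.
\end{proof}

\section{Fixed degree: proof of Theorem~\ref{thm:fixed}}\label{sec:fixed}

Fix $m\ge 1$ and choose $n$, depending only on $m$, with $2^n>2m+1$. Every nonzero coordinate costs at
least $1$, so points
of $Y_m$ have at most $m$ nonzero coordinates. If there are exactly $m$, each costs exactly $1$ and is
$\pm\frac14$; this gives $2^m\binom sm$ points. The remaining points of $Y_m$, and all points of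
$Y_{m-1}$, have at most $m-1$ nonzero coordinates, so their number is at most
$\sum_{k\le m-1}\binom sk2^{nk}=O_m(s^{m-1})$. Hence
\[
|Y_m|=2^m\tbinom sm+O_m(s^{m-1}),\qquad|Y_{m-1}|=O_m(s^{m-1}),
\]
and Proposition~\ref{prop:signed} gives
\[
N_{\min}(s,2m+1)\le2^m\tbinom sm+O_m(s^{m-1}),\qquad
N_{\min}(s,2m+2)\le2\cdot2^m\tbinom sm+O_m(s^{m-1}).
\]
The lower bounds $2^m\binom sm$ and $2\cdot2^m\binom sm$ are in Proposition~\ref{prop:rank}. Since
$2^m\binom sm=(2s)^m/m!+O_m(s^{m-1})$, both asymptotics follow.\qed

\section{A lower bound for positive weights}\label{sec:positive}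

How can positivity improve the rank bound? The following test-function argument is the mechanism.

\begin{lemma}\label{lem:test}
Let $f(x)=\sum_h\hat f(h)\,e(h\cdot x)$ be a trigonometric polynomial with $f\ge0$ everywhere,
$f(0)>0$, and $\hat f(h)$ real and at most $0$ for $|h|\ge\delta$. Then every rule of enhanced degree
$\delta$ with positive weights has $N\ge f(0)/\hat f(0)$ abscissas.
\end{lemma}

\begin{proof}
Let the rule have abscissas $x_j$ and weights $w_j>0$. Since $\sum_jw_j=1$, the Cauchy--Schwarz
inequality gives $\sum_jw_j^2\ge1/N$. As $f\ge0$ and all $w_iw_j>0$, we may drop the off-diagonal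
terms of the double sum below to get its second inequality:
\[
\frac{f(0)}N\le f(0)\sum_jw_j^2\le\sum_{i,j}w_iw_jf(x_i-x_j)
=\sum_h\hat f(h)\,\Big|\sum_jw_je(h\cdot x_j)\Big|^2\le\hat f(0).
\]
In the last step the terms with $0<|h|\le\delta-1$ vanish, those with $|h|\ge\delta$ are nonpositive,
and $h=0$ contributes $\hat f(0)$. Finally, $\hat f(0)>0$ because $f\ge0$ and $f(0)>0$.
\end{proof}

Positivity of the weights is used only to drop the off-diagonal terms, a step that is not available
for signed weights. For a finite set $F$ of frequencies whose differences have norm at most $\delta-1$,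
the choice $f=\big|\sum_{v\in F}e(v\cdot x)\big|^2$ has $f(0)=|F|^2$, $\hat f(0)=|F|$ and
returns the rank bound $N\ge|F|$. The gain over it is that now $f$ may contain
frequencies with $|h|\ge\delta$, provided their coefficients are not positive. So we may use a larger
set $S$ and weight the pairs $(v,v')\in S^2$ by $\delta-|v-v'|$, which has the required sign for
every difference. What must be verified is that $f$ is still nonnegative, and this limits $S$.

\begin{proposition}\label{prop:positive}
Let $1\le r\le s$ be an integer with $\theta:=\delta-2r+r^2/s>0$. Then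
\[
N_+(s,\delta)\ \ge\ \frac\theta\delta\,2^r\binom sr .
\]
\end{proposition}

\begin{proof}
Let $S$ be the set of $v\in\{-1,0,1\}^s$ with exactly $r$ nonzero entries, so $|S|=2^r\binom sr$.
Let $K(v,v')=\delta-|v-v'|$ for $v,v'\in S$ and
\[
f(x)=\sum_{v,v'\in S}K(v,v')\,e((v-v')\cdot x).
\]

\emph{$K$ is positive semidefinite.} For $v\in S$ let $\varphi(v)\in\{0,1\}^{2s}$ be the
indicator vector of $\{(k,v_k):v_k\ne0\}\subset\{1,\dots,s\}\times\{\pm1\}$. For
$a,b\in\{-1,0,1\}$ we have $|a-b|=|a|+|b|-2\cdot\mathbf 1[a=b\ne0]$; summing over coordinates,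
\[
|v-v'|=2r-2\langle\varphi(v),\varphi(v')\rangle .
\]
Center the vectors: $\tilde\varphi(v)=\varphi(v)-\frac r{2s}\mathbf 1$. As $\varphi(v)$ has $r$ ones
among its $2s$ coordinates,
\[
\langle\tilde\varphi(v),\tilde\varphi(v')\rangle
=\langle\varphi(v),\varphi(v')\rangle-2\cdot\frac r{2s}\cdot r+\Big(\frac r{2s}\Big)^2\cdot2s
=\langle\varphi(v),\varphi(v')\rangle-\frac{r^2}{2s}.
\]
Therefore
\[
K(v,v')=\delta-2r+2\langle\varphi(v),\varphi(v')\rangle
=2\langle\tilde\varphi(v),\tilde\varphi(v')\rangle+\theta,
\]
the sum of twice a Gram matrix and of the constant matrix with entries $\theta>0$. Both are positive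
semidefinite.

\emph{The hypotheses of Lemma~\ref{lem:test}.} We have $f\ge0$, since
$f(x)=\sum_{v,v'}K(v,v')\,e(v\cdot x)\,\overline{e(v'\cdot x)}$. By symmetry every coordinate of $\varphi$
has the same average $\frac r{2s}$ over $S$, so $\sum_{v\in S}\tilde\varphi(v)=0$ and
$f(0)=\sum_{v,v'}K(v,v')=\theta|S|^2>0$. Furthermore
\[
\hat f(h)=(\delta-|h|)\cdot\#\{(v,v')\in S^2:v-v'=h\},
\]
which is at most $0$ for $|h|\ge\delta$ and equals $\delta|S|$ for $h=0$. The lemma gives
$N\ge\theta|S|^2/(\delta|S|)$.
\end{proof}

The proof shows what $\theta$ means: $\frac{r^2}{2s}$ is the average of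
$\langle\varphi(v),\varphi(v')\rangle$ over $S^2$, so $2r-\frac{r^2}s$ is the average distance
$|v-v'|$, and $\theta$ is the amount by which $\delta$ exceeds it. The rank argument, applied to $S$,
needs the \emph{largest} distance $2r$ to be less than $\delta$; with positive weights it is enough, up
to the factor $\theta/\delta$, that the
\emph{average} distance be less than $\delta$. For $\delta=2m+1$ the first gain $r=m+1$ has
$\theta=\frac{(m+1)^2}s-1$, which is positive as soon as $(m+1)^2>s$. For small degree nothing is
gained, and the factor $\theta/\delta$ is even a loss: for $\delta=3$ and $r=1$ the proposition gives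
only $\frac23(s+1)$ instead of $2s+1$. But when $m$ is much larger than $\sqrt s$ and much smaller than
$s$, many steps from $r$ to $r+1$ are allowed, and each multiplies $2^r\binom sr$ by the large factor
$\frac{2(s-r)}{r+1}$.

\section{Comparison}\label{sec:compare}

We put the two bounds together once, for general parameters, and then specialize. Besides
Propositions~\ref{prop:signed} and~\ref{prop:positive} we use the standard inequality
\begin{equation}\label{eq:stirling}
m!\le e\sqrt m\,(m/e)^m\qquad(m\ge1).
\end{equation}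

\begin{proposition}\label{prop:compare}
Let $1\le m<s$ and $t\ge0$ be integers with $r:=m+t\le s$ and $\theta:=1-2t+r^2/s>0$. Put
$x=m^2/s$ and $\Pi=\prod_{i=0}^{r-1}(1-i/s)$. Then for $\delta\in\{2m+1,2m+2\}$
\[
\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}\ \ge\
\frac{\theta\,\Pi}{2e\sqrt m\,(2m+1)}\Big(\frac{2s}r\Big)^t
\exp\!\Big(-\frac x4-\frac x{1-m/s}\Big).
\]
\end{proposition}

\begin{proof}
Since $\theta=(2m+1)-2r+r^2/s$, Proposition~\ref{prop:positive} for enhanced degree $2m+1$ and
monotonicity give $N_+(s,\delta)\ge N_+(s,2m+1)\ge\frac\theta{2m+1}2^r\binom sr$. Here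
$2^r\binom sr=\frac{(2s)^r}{r!}\Pi$ and $r!\le m!\,r^t$, so by \eqref{eq:stirling}
\[
2^r\binom sr\ \ge\ \frac{(2s)^m}{m!}\Big(\frac{2s}r\Big)^t\Pi
\ \ge\ \Big(\frac{2es}m\Big)^m\Big(\frac{2s}r\Big)^t\frac{\Pi}{e\sqrt m}.
\]
On the other side, choose $n$ with $2^n>2m+1$ and $\rho=\frac m{2s}<\frac12$ in
Proposition~\ref{prop:signed}. Since $2\rho s=m$, $\rho^2s=\frac x4$ and $2\rho=\frac ms$,
\[
s\ln W(\rho)\le s\,(W(\rho)-1)=m+\frac x4+\frac x{1-m/s},
\]
and $\rho^{-m}=(2s/m)^m$. Therefore
\[
N_{\min}(s,\delta)\le N_{\min}(s,2m+2)\le2|Y_m|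
\le2\Big(\frac{2es}m\Big)^m\exp\!\Big(\frac x4+\frac x{1-m/s}\Big).
\]
Divide; the main terms $(2es/m)^m$ cancel.
\end{proof}

To see when this is useful, let $m$ be much smaller than $s$. The condition $\theta>0$ allows $t$ up to
about $x/2$. Then the gain $(2s/r)^t$ has logarithm about
$\frac x2\ln\frac{2s}m$. The losses are a factor $e^{-O(x)}$ (note that $-\ln\Pi$ is about $r^2/(2s)$,
and $r$ is close to $m$) and a power of $m$. So the comparison succeeds when $x=m^2/s$ is large and
$\ln(s/m)$ exceeds a suitable constant. These are the two ends of the range in Theorem~\ref{thm:range}.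

\subsection{Proof of Theorem~\ref{thm:explicit}}

Take $s=2^{17}$, $m=2^{11}=2048$, $t=16$, $r=2064$ in Proposition~\ref{prop:compare}; then
$\{2m+1,2m+2\}=\{4097,4098\}$, $x=2^{22}/2^{17}=32$ and $m/s=\frac1{64}$.
\begin{itemize}
\item $\theta=1-32+2064^2/2^{17}=-31+32.50\ldots>1$.
\item Since $\ln(1-y)\ge-y-y^2$ on $[0,\frac12]$,
\[
-\ln\Pi\le\sum_{i<r}\Big(\frac is+\frac{i^2}{s^2}\Big)\le\frac{r^2}{2s}+\frac{r^3}{3s^2}
\le16.26+0.18=16.44 .
\]
\item $\frac{2s}r=\frac{262144}{2064}>127$, and $\ln127=7\ln2+\ln(1-\frac1{128})>4.844$, so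
$t\ln\frac{2s}r>16\cdot4.844>77.5$.
\item $\frac x4+\frac x{1-m/s}=8+32\cdot\frac{64}{63}<40.52$.
\item $\ln\big(2e\sqrt m\,(2m+1)\big)=1+6.5\ln2+\ln4097<1+18.5\ln2+\frac1{4096}<13.84$.
\end{itemize}
Hence, for $\delta=4097$ and for $\delta=4098$,
\[
\ln\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}>77.5-16.44-13.84-40.52=6.7>6,
\]
and $e^6>400$. An optimal rule has $N_{\min}(s,\delta)<N_+(s,\delta)$ abscissas, so it has a
negative weight; in particular it is not a lattice rule.\qed

\subsection{Proof of Theorem~\ref{thm:range}}

Let $A_1=e^{10}$, so $A=3A_1$, and let $A\sqrt s\le\delta\le s/A$. Put $m=\lfloor(\delta-1)/2\rfloor$;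
then $\delta\in\{2m+1,2m+2\}$, and $\frac\delta2-1\le m\le\frac\delta2$. As $\delta\ge6$, we have
$\frac\delta3\le m\le\frac\delta2$, hence
\[
A_1\sqrt s\le m\le\frac s{A_1}.
\]
Put
\[
x=\frac{m^2}s\ge A_1^2=e^{20},\qquad L=\ln\frac sm\ge10,\qquad t=\Big\lfloor\frac x2\Big\rfloor,\qquad r=m+t .
\]
Since $0.01x\ge1$, we have $0.49x\le t\le\frac x2=\frac m2\cdot\frac ms\le\frac m{2A_1}$. So
$m\le r\le1.01m\le\frac s2$. We estimate the factors in Proposition~\ref{prop:compare}.
\begin{itemize}
\item $\theta=1-2t+\frac{r^2}s\ge1-x+x=1$, because $r\ge m$.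
\item On $[0,\frac12]$ we have $1-y\ge4^{-y}$: the difference $1-y-4^{-y}$ is concave and vanishes at
both ends.
So $\Pi\ge4^{-\sum_{i<r}i/s}\ge2^{-r^2/s}\ge e^{-0.7\,r^2/s}\ge e^{-0.7\cdot1.01^2x}$.
\item $\frac{2s}r\ge\frac sm$ because $r\le2m$, so $\big(\frac{2s}r\big)^t\ge e^{tL}\ge e^{0.49\,xL}$.
\item $\frac x4+\frac x{1-m/s}\le\frac x4+2x=2.25\,x$, as $m/s\le\frac12$.
\item $2e\sqrt m\,(2m+1)\le6e\,m^{3/2}\le17m^{3/2}$, and $\ln17<3$.
\end{itemize}
As $0.7\cdot1.01^2+2.25\le3$, altogether
\[
\ln\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}\ge0.49\,xL-3x-3-\tfrac32\ln m .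
\]
It remains to see that the first term dominates. From $L\ge10$ we get $3x\le0.3\,xL$, and
$3\le0.01\,xL$ since $xL\ge10e^{20}$. Next, $m=x\cdot\frac sm$, so $\ln m=\ln x+L$. Here
$L\le e^{-20}xL$ and, because $(\ln y)/y$ decreases for $y\ge e$,
$\ln x\le20e^{-20}x\le2e^{-20}xL$. So $\frac32\ln m\le4.5\,e^{-20}xL\le0.01\,xL$. Therefore
\[
\ln\frac{N_+(s,\delta)}{N_{\min}(s,\delta)}\ge(0.49-0.3-0.01-0.01)\,xL\ge0.1\,xL .
\]
Finally $x=\frac{m^2}s\ge\frac{\delta^2}{9s}$ and $L=\ln\frac sm\ge\ln\frac{2s}\delta\ge\ln\frac s\delta$,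
which gives the stated inequality. The exponent is positive because $\delta\le s/A<s$, so
$N_+(s,\delta)>N_{\min}(s,\delta)$; hence every optimal rule has a negative weight and none is a lattice
rule. For $\delta=\lfloor s/A\rfloor$ and $s$ large the hypothesis $A\sqrt s\le\delta\le s/A$ holds, and
$\delta\ge\frac s{2A}$ and $\ln\frac s\delta\ge\ln A$, so
$\frac{\delta^2}s\ln\frac s\delta$ is at least a positive constant times $s$.\qed

\section{What the argument leaves undecided}

The results do not determine the smallest $s$ or the smallest $\delta$ for which lattice rules fail to be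
optimal. Nor do they decide whether lattice rules can fail to be optimal among rules with
positive weights, since the lower bound used here for lattice rules holds for all rules with positive
weights.

\begin{thebibliography}{1}
\bibitem{P784}
\emph{Three- and Four-Dimensional $K$-Optimal Lattice Rules of Moderate Trigonometric Degree},
\texttt{http://ftp.mcs.anl.gov/pub/tech\_reports/reports/P784.pdf}.
\end{thebibliography}

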